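# Functionally countable Lindelöf spaces and exponential separability

## 1. Countable families of clopen sets

All spaces are Tychonoff. Two smallness properties are compared.

**Definition (functionally countable).** A space $X$ is functionally countable if $f(X)$ is countable for every continuous $f:X\to\mathbb R$.

Every countable space has this property, and $[0,1]$ does not. An uncountable example is $L=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the co-countable sets containing $\infty$. If $f:L\to\mathbb R$ is continuous, then $f^{-1}(f(\infty))=\bigcap_{n\ge1}\{x:|f(x)-f(\infty)|<1/n\}$ is a countable intersection of co-countable sets, so $f$ takes the value $f(\infty)$ off a countable set. Also $L$ is Lindelöf, because a member of a cover that contains $\infty$ misses only countably many points.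

**Definition (exponentially separable).** A space $X$ is exponentially separable if for every countable family $\mathcal F$ of closed subsets of $X$ there is a countable $A\subseteq X$ such that $A\cap\bigcap\mathcal G\ne\emptyset$ whenever $\mathcal G\subseteq\mathcal F$ and $\bigcap\mathcal G\neq\emptyset$.

The force of this is that $\mathcal F$ may have continuum many subfamilies $\mathcal G$, while one countable $A$ has to serve them all. Countable spaces are exponentially separable (take $A=X$). The real line is not: let $\mathcal F$ be the set of intervals $[p,q]$ with rational endpoints. Each $\{x\}$ is the intersection of a subfamily, so $A$ would have to be $\mathbb R$. The same trick gives a general implication.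

**Proposition 1.1.** Every exponentially separable space is functionally countable.

**Proof.** Let $f:X\to\mathbb R$ be continuous and let $A$ be as in the definition for $\mathcal F=\{f^{-1}[p,q]:p<q\text{ rational}\}$. For $x\in X$, the intersection of all members of $\mathcal F$ that contain $x$ is $f^{-1}(f(x))\neq\emptyset$. So $A$ meets $f^{-1}(f(x))$. Hence $f(X)=f(A)$ is countable. $\blacksquare$

The problem, whose given source is "Vladimir Vladimirovich Tkachuk", http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/147407/CommentatMathUnivCarolRetro_59-2018-3_12.pdf, asks for a converse: must a functionally countable *Lindelöf* space be exponentially separable? Among the known facts stated with the problem are that the class of exponentially separable spaces is preserved by closed subspaces, countable unions and continuous images, and that it contains every Lindelöf $P$-space and every Lindelöf scattered space.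

We first translate the definition. Let $\{F_n:n\in\omega\}$ be closed sets in $X$, repetitions allowed. Put $U_n=X\setminus F_n$ and
$$u(x)=\{n\in\omega:x\notin F_n\}=\{n\in\omega: x\in U_n\}.$$

**Lemma 1.2 (criterion).** A set $A\subseteq X$ meets every nonempty $\bigcap\mathcal G$ with $\mathcal G\subseteq\{F_n:n\in\omega\}$ if and only if
$$\forall x\in X\ \exists a\in A:\quad u(a)\subseteq u(x).\tag{1}$$

**Proof.** Assume (1), and let $x\in\bigcap\mathcal G$. Choose $a\in A$ with $u(a)\subseteq u(x)$. If $F_n\in\mathcal G$, then $n\notin u(x)$, so $n\notin u(a)$, that is, $a\in F_n$. Hence $a\in\bigcap\mathcal G$. Conversely, given $x$, let $\mathcal G=\{F_n:n\notin u(x)\}$. Then $x\in\bigcap\mathcal G$, so there is $a\in A\cap\bigcap\mathcal G$. This $a$ lies in $F_n$ for all $n\notin u(x)$, that is, $u(a)\subseteq u(x)$. (If $u(x)=\omega$, then $\mathcal G=\emptyset$ and $\bigcap\mathcal G=X$; the argument still applies.) $\blacksquare$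

So we have a system of subsets $u(x)$ of $\omega$, and we ask for countably many of them such that each $u(x)$ contains one of those. Any countable index set may replace $\omega$.

**Proposition 1.3 (the easy case).** Let $X$ be functionally countable and let all $F_n$ be clopen. Then some countable $A$ satisfies (1).

**Proof.** The map $x\mapsto u(x)\in 2^\omega$ is continuous, because each condition $n\in u(x)$ defines a clopen set. The Cantor set $2^\omega$ embeds in $\mathbb R$, so only countably many sets $u(x)$ occur. Choose one point for each of them. $\blacksquare$

What changes when the $F_n$ are merely closed? The map $u$ is no longer continuous: "$n\in u(x)$" is an open condition and "$n\notin u(x)$" is not. Uncountably many sets $u(x)$ can occur, and we must find a countable subsystem by other means. Here is a case that can be done by hand. Let $X=\omega_1\cup\{\infty\}$ be the one-point compactification of the discrete space $\omega_1$. If $n\in u(\infty)$, then $U_n$ is a neighborhood of $\infty$, so $F_n$ is finite. Let $S=\bigcup\{F_n:n\in u(\infty)\}$, a countable set. A point $x\notin S$ satisfies $u(x)\supseteq u(\infty)$, so $A=S\cup\{\infty\}$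 satisfies (1).

## 2. Lindelöf $P$-spaces and the limits of finite approximation

**Definition ($P$-space).** A $P$-space is a space in which every $G_\delta$ set is open.

The space $L$ above is one: a $G_\delta$ set containing $\infty$ is co-countable, hence open, and a set that omits $\infty$ is always open.

**Proposition 2.1.** Every Lindelöf $P$-space is exponentially separable.

**Proof.** For $x\in X$ let $W_x=\bigcap_{n\in u(x)}U_n$ (with $W_x=X$ if $u(x)=\emptyset$). This is a $G_\delta$ set containing $x$, so it is open, and $y\in W_x$ means exactly $u(x)\subseteq u(y)$. Let $W_{x_j}$ $(j<\omega)$ cover $X$. Then $A=\{x_j:j<\omega\}$ satisfies (1). $\blacksquare$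

In a general Lindelöf space $W_x$ is not open. The natural repair is to choose a finite $a_x\subseteq u(x)$ and to use the open set $\bigcap_{n\in a_x}U_n\ni x$. A countable subcover gives points $x_j$ such that every $y$ has some $j$ with $a_{x_j}\subseteq u(y)$. But we need $u(x_j)\subseteq u(y)$, and nothing controls $u(x_j)\setminus a_{x_j}$. On the convergent sequence $X=\omega+1$ with $U_n=[n,\omega]$ we have $u(m)=\{0,\dots,m\}$ for $m<\omega$ and $u(\omega)=\omega$. The choice $a_\omega=\{0\}$ gives the one-element subcover $\{U_0\}=\{X\}$, and $A=\{\omega\}$ fails (1) at $y=0$.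

We would therefore like $a_x$ to detect failures of inclusion: if $u(x)\not\subseteq u(y)$, then already $a_x\not\subseteq u(y)$. For one $y$ this is easy: put $\min(u(x)\setminus u(y))$ into $a_x$. For infinitely many $y$ these minima may tend to infinity. It would suffice to bound them along a suitable *uncountable* set of $y$'s, for each $x$ separately. There are two further obstacles. There may be more than $\omega_1$ sets $u(x)$. And $y$ is itself one of the points $x$, and no finite set can witness $u(y)\not\subseteq u(y)$. So the sets $u(y)$ on the right side have to be replaced by smaller ones. Functional countability will remove both obstacles, and whether the minima can be bounded turns out to be a question for set theory.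

## 3. The independence theorem and the principle $(\star)$

A subset of a poset is *centered* if each of its finite subsets has a common extension (lower bound) in the poset. A poset is *$\sigma$-centered* if it is a countable union of centered sets. Every countable poset is $\sigma$-centered, since singletons are centered. A $\sigma$-centered poset is ccc: of uncountably many elements, two lie in the same centered piece, so they are compatible. The axiom $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$ says that for every $\sigma$-centered poset and every $\omega_1$ dense sets there is a filter meeting all of them. It follows from $\mathrm{MA}_{\omega_1}$, and by Bell's theorem it is equivalent to $\mathfrak p>\omega_1$.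

**Theorem 1.** Assume $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$. Then every functionally countable Lindelöf space is exponentially separable.

**Theorem 2.** If $\diamondsuit$ holds, and also in every forcing extension obtained by adding $\omega_1$ Cohen reals, there is a functionally countable Lindelöf space of cardinality $\omega_1$ and weight at most $\omega_1$ that is not exponentially separable.

Since $\mathrm{MA}+\neg\mathrm{CH}$ is consistent relative to ZFC (Solovay–Tennenbaum) and $V=L$ implies $\diamondsuit$ (Jensen), ZFC, if consistent, neither proves nor refutes the statement "every functionally countable Lindelöf space is exponentially separable". Starting with a model with a large continuum and adding $\omega_1$ Cohen reals, one sees that a counterexample can coexist with an arbitrarily large continuum.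

Theorem 1 comes from a sharper ZFC theorem about the following principle.

**Definition ($\star$).** There are subsets $w_e$ $(e\in E)$, $|E|\le\omega_1$, and $u_\alpha$ $(\alpha<\omega_1)$ of $\omega$ with $w_e\not\subseteq u_\alpha$ for all $e,\alpha$, such that for every uncountable $B\subseteq\omega_1$ there is $e\in E$ with $\{\min(w_e\setminus u_\alpha):\alpha\in B\}$ infinite.

**Example (CH implies $(\star)$).** List $\omega^\omega$ as $\{k_\beta:\beta<\omega_1\}$. By diagonalization choose $h_\alpha\in\omega^\omega$ such that for each $\beta\le\alpha$ there is $n$ with $h_\alpha(n)>k_\beta(n)$. Let $E=\omega$, $w_n=\{2^n(2j+1)-1:j<\omega\}$, and let $u_\alpha$ be the set of all $2^n(2j+1)-1$ with $n<\omega$ and $j<h_\alpha(n)$. Then $\min(w_n\setminus u_\alpha)=2^n(2h_\alpha(n)+1)-1$. If $B$ is uncountable and all sets $\{h_\alpha(n):\alpha\in B\}$ were finite, then some $k_\beta$ would bound every $h_\alpha$, $\alpha\in B$, at every $n$. This is false for any $\alpha\in B$ with $\alpha\ge\beta$.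

**Theorem 1′ (ZFC).** If $(\star)$ fails, every functionally countable Lindelöf space is exponentially separable.

In other words, a counterexample can exist only if $(\star)$ holds. Whether CH alone, or $(\star)$ alone, already yields a counterexample is not determined here.

## 4. Continuous selections and a tree with countable levels

We prove Theorem 1′. Assume $(\star)$ fails, let $X$ be functionally countable and Lindelöf, and suppose that the closed sets $F_n$ $(n\in\omega)$ admit no countable $A$ with (1). Then $X\ne\emptyset$, and $u(x)\neq\emptyset$ for all $x$, since if $u(x)=\emptyset$ then $A=\{x\}$ works.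

The plan is this. Although $u$ is not continuous, we can choose continuously a *member* $f(x)\in u(x)$. We collect $\omega_1$ such selections until they exhaust $u(x)$. At each countable stage the sets collected so far take only countably many values, by functional countability. The partly collected sets play the role of the $u_\alpha$, and the completely collected ones play the role of the $w_e$.

**Step 1: clopen sets and countable images.** *This step turns functional countability into usable form.* The space $X$ has a base of clopen sets. Indeed, let $x\in O$ with $O$ open, and take a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ off $O$. Since $f(X)$ is countable, there is $r\in(0,1)\setminus f(X)$. Then $\{f<r\}=\{f\le r\}$ is clopen and $x\in\{f<r\}\subseteq O$. Moreover, for a countable ordinal $\gamma$ the space $\omega^\gamma$ embeds in $\mathbb R$: it is countable and discrete if $\gamma$ is finite, and homeomorphic to $\omega^\omega$, hence to the irrationals, if $\gamma$ is infinite. So every continuous map $X\to\omega^\gamma$ has countable image.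

**Step 2: selections that avoid a given set.** *This step produces new members of $u(x)$ in a continuous way.* Let $D\subseteq X$ be closed and $v\subseteq\omega$ with $u(y)\not\subseteq v$ for all $y\in D$. We claim that there is a continuous $f:X\to\omega$ with $f(x)\in u(x)$ for all $x$, and $f(x)\notin v$ for $x\in D$.

For $x\in D$ choose $n_x\in u(x)\setminus v$ and a clopen $O_x\ni x$ with $O_x\subseteq U_{n_x}$. For $x\notin D$ choose $n_x\in u(x)$ and a clopen $O_x\ni x$ with $O_x\subseteq U_{n_x}\setminus D$. Let $\{O_{x_j}:j<\omega\}$ be a countable subcover, put $P_j=O_{x_j}\setminus\bigcup_{i<j}O_{x_i}$, and let $f$ be constantly $n_{x_j}$ on $P_j$. The $P_j$ are clopen and partition $X$, so $f$ is continuous. If $y\in P_j$, then $y\in U_{n_{x_j}}$, that is, $f(y)=n_{x_j}\in u(y)$. If in addition $y\in D$, then $O_{x_j}$ meets $D$, so $x_j\in D$, and $f(y)=n_{x_j}\notin v$.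

**Step 3: the tree.** *This step collects selections until every $u(x)$ is exhausted.* By recursion on $\alpha<\omega_1$ we define continuous $f_\beta:X\to\omega$ for $\beta\in[\omega\alpha,\omega\alpha+\omega)$, with $f_\beta(x)\in u(x)$ for all $x$. Suppose $f_\beta$ is defined for all $\beta<\omega\alpha$. Put
$$\varphi_\alpha(x)=(f_\beta(x))_{\beta<\omega\alpha},\qquad T_\alpha=\varphi_\alpha(X),\qquad D_t=\varphi_\alpha^{-1}(t)\quad(t\in T_\alpha).$$
By Step 1, $T_\alpha$ is countable. Each $D_t$ is closed and nonempty, and $\operatorname{ran}(t)\subseteq u(x)$ for $x\in D_t$. Call $t$ *good* if some $y\in D_t$ has $u(y)=\operatorname{ran}(t)$, and *bad* otherwise. (The only node of $T_0$ is $\emptyset$, and it is bad because $u(y)\ne\emptyset$ for all $y$.) If $t$ is bad, then for every $y\in D_t$ the set $u(y)$ properly contains $\operatorname{ran}(t)$, so $u(y)\not\subseteq\operatorname{ran}(t)$. Step 2 gives a continuous $f_t:X\to\omega$ with $f_t(x)\in u(x)$ for all $x$, and $f_t(x)\notin\operatorname{ran}(t)$ for $x\in D_t$. Let $f_{\omega\alpha+i}$ $(i<\omega)$ enumerate, with repetitions, all $f_t$ for bad $t\in T_\alpha$. If there are no bad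 $t$, let all $f_{\omega\alpha+i}$ equal one selection obtained from Step 2 with $D=\emptyset$.

*Every $x$ has an $\alpha$ with $\varphi_\alpha(x)$ good.* Otherwise, for every $\alpha$ the node $t=\varphi_\alpha(x)$ is bad, and $f_t(x)\in\operatorname{ran}(\varphi_{\alpha+1}(x))\setminus\operatorname{ran}(\varphi_\alpha(x))$. So the sets $\operatorname{ran}(\varphi_\alpha(x))$, $\alpha<\omega_1$, strictly increase, and choosing a point in each $\operatorname{ran}(\varphi_{\alpha+1}(x))\setminus\operatorname{ran}(\varphi_\alpha(x))$ gives an injection of $\omega_1$ into $\omega$, which is absurd.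

Let $E$ be the set of all good nodes, so $|E|\le\omega_1$. Let $E_{<\alpha}$ be the countable set of good nodes in $\bigcup_{\beta<\alpha}T_\beta$. For $e\in E$ choose $y_e\in D_e$ with $u(y_e)=\operatorname{ran}(e)$, and put $w_e=\operatorname{ran}(e)$.

**Step 4: the surviving subtree.** *This step uses that no countable $A$ works.* Let
$$T'_\alpha=\{t\in T_\alpha:\ w_e\not\subseteq\operatorname{ran}(t)\text{ for all }e\in E_{<\alpha}\}.$$

*$T'_\alpha\ne\emptyset$.* The countable set $\{y_e:e\in E_{<\alpha}\}$ does not satisfy (1), so some $x$ has $w_e=u(y_e)\not\subseteq u(x)$ for all $e\in E_{<\alpha}$. As $\operatorname{ran}(\varphi_\alpha(x))\subseteq u(x)$, we get $\varphi_\alpha(x)\in T'_\alpha$. (If $E_{<\alpha}=\emptyset$, any $x\in X$ will do.)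

*Restrictions stay in the subtree.* If $\beta<\alpha$ and $t=\varphi_\alpha(x)\in T'_\alpha$, then $t\upharpoonright\omega\beta=\varphi_\beta(x)\in T_\beta$. It lies in $T'_\beta$ because $E_{<\beta}\subseteq E_{<\alpha}$ and $\operatorname{ran}(t\upharpoonright\omega\beta)\subseteq\operatorname{ran}(t)$.

**Step 5: nodes that survive forever.** *The sets $T'_\alpha$ only refer to good nodes below level $\alpha$; this step gets non-inclusion for all good nodes, in both directions of time.* For each $\beta<\omega_1$ pick $s_\beta\in T'_\beta$. Fix $\alpha$. For $\beta\ge\alpha$ the node $s_\beta\upharpoonright\omega\alpha$ lies in the countable set $T'_\alpha$. So some $t_\alpha\in T'_\alpha$ equals $s_\beta\upharpoonright\omega\alpha$ for uncountably many $\beta\ge\alpha$. By restricting these $s_\beta$ we see that $t_\alpha$ has extensions in $T'_\beta$ for all $\beta\ge\alpha$. Put $u_\alpha=\operatorname{ran}(t_\alpha)$. Then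
$$w_e\not\subseteq u_\alpha\qquad\text{for all }e\in E,\ \alpha<\omega_1.\tag{2}$$
Indeed, take $\gamma>\alpha$ with $e\in E_{<\gamma}$, and $s\in T'_\gamma$ extending $t_\alpha$. Then $w_e\not\subseteq\operatorname{ran}(s)$ and $\operatorname{ran}(s)\supseteq u_\alpha$.

**Step 6: the covering argument.** *Now finite parts of the $w_e$ suffice, as in Section 2.* By (2), the sets $w_e$, $u_\alpha$ satisfy the first requirement of $(\star)$. Since $(\star)$ fails, there is an uncountable $B\subseteq\omega_1$ such that each set $\{\min(w_e\setminus u_\alpha):\alpha\in B\}$ is finite, say bounded by $k_e<\omega$. The finite set $g(e)=w_e\cap[0,k_e]$ then satisfies $g(e)\not\subseteq u_\alpha$ for all $\alpha\in B$. As $g(e)\subseteq\operatorname{ran}(e)$, choose a finite $b_e\subseteq\operatorname{dom}(e)$ with $e[b_e]=g(e)$, and let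
$$O_e=\{x\in X:\ f_\beta(x)=e(\beta)\text{ for all }\beta\in b_e\}.$$
This set is clopen and contains $D_e$. By Step 3 every $x$ lies in some $D_e$, so $\{O_e:e\in E\}$ covers $X$. Let $E_0\subseteq E$ be countable with $\{O_e:e\in E_0\}$ a cover. The set $\bigcup_{e\in E_0}b_e$ is countable, hence bounded in $\omega_1$, and $B$ is unbounded, so there is $\alpha\in B$ with $\bigcup_{e\in E_0}b_e\subseteq\omega\alpha$. Pick $x\in D_{t_\alpha}$ and then $e\in E_0$ with $x\in O_e$. For $\beta\in b_e$ we have $t_\alpha(\beta)=f_\beta(x)=e(\beta)$. Hence $g(e)=e[b_e]=t_\alpha[b_e]\subseteq u_\alpha$, which contradicts $g(e)\not\subseteq u_\alpha$. This proves Theorem 1′. $\blacksquare$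

## 5. A $\sigma$-centered poset that refutes $(\star)$

**Lemma 5.1.** $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$ implies that $(\star)$ fails.

Together with Theorem 1′ this gives Theorem 1. For the proof, let $w_e\not\subseteq u_\alpha$ for all $e\in E$, $\alpha<\omega_1$, with $|E|\le\omega_1$. We look for an uncountable $B$ and finite sets $g(e)\subseteq w_e$ with $g(e)\not\subseteq u_\alpha$ for $\alpha\in B$, and we force with finite pieces of such a pair.

**Step 1: the poset.** Let $Q$ be the set of pairs $(f,F)$ where $f$ is a finite partial function on $E$ with each $f(e)$ a finite subset of $w_e$, where $F$ is a finite subset of $\omega_1$, and $f(e)\not\subseteq u_\alpha$ for $e\in\operatorname{dom}f$, $\alpha\in F$. Order $Q$ by reverse inclusion in both coordinates.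

**Step 2: $Q$ is $\sigma$-centered.** *This makes the axiom applicable.* As $|E|\le\omega_1\le2^{\omega}$, fix an injection $\iota:E\to2^\omega$. Given $n$, distinct $\sigma_1,\dots,\sigma_m\in2^n$ and finite $v_1,\dots,v_m\subseteq\omega$, consider the class of all $(f,F)\in Q$ such that $\operatorname{dom}f=\{e_1,\dots,e_m\}$ with $\iota(e_i)\upharpoonright n=\sigma_i$ and $f(e_i)=v_i$ for all $i$. There are countably many such classes. They cover $Q$: for a given $(f,F)$ take $n$ so large that the sequences $\iota(e)\upharpoonright n$, $e\in\operatorname{dom}f$, are distinct. Each class is centered. Take finitely many of its members. If $e$ is in the domain of two of the $f$'s, then in both cases the value is the $v_i$ with $\sigma_i=\iota(e)\upharpoonright n$; so the union of the $f$'s is a function. Its values are among the $v_i$, and each $v_i\not\subseteq u_\alpha$ for every $\alpha$ in every $F$, because each of the conditions takes the value $v_i$. So the coordinatewise union is a condition, and it is a common extension.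

In particular $Q$ is ccc. Also the part of $Q$ below any condition $q$ is $\sigma$-centered: if finitely many conditions below $q$ have a common extension, that extension is below $q$.

**Step 3: every $e$ can be added.** *This makes $g$ total.* For $e\in E$ the set $\{(f,F)\in Q:e\in\operatorname{dom}f\}$ is dense. If $e\notin\operatorname{dom}f$, choose $n_\alpha\in w_e\setminus u_\alpha$ for $\alpha\in F$ and add the value $f(e)=\{n_\alpha:\alpha\in F\}$ (so $f(e)=\emptyset$ if $F=\emptyset$). The result is a condition.

**Step 4: below some $q$, the set $B$ becomes uncountable.** Put $q_\alpha=(\emptyset,\{\alpha\})$ and $D_\beta=\{r\in Q:\ r\le q_\alpha\text{ for some }\alpha>\beta\}$. One would like every $D_\beta$ to be dense, but this can fail: if $w_e=\omega$, and $u_\alpha=\{0\}$ for all $\alpha\geq 1$, then the condition $(\{(e,\{0\})\},\emptyset)$ has no extension whose second coordinate contains some $\alpha\ge1$. We claim only that there is $q\in Q$ such that every $D_\beta$ is dense below $q$.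

Suppose not. Then for every $q$ there are $\beta<\omega_1$ and $r\le q$ with no extension of $r$ in $D_\beta$. That is, the set $R$ of those $r$ for which some $\beta_r<\omega_1$ satisfies $r\perp q_\alpha$ for all $\alpha>\beta_r$ is dense in $Q$. Let $\mathcal A\subseteq R$ be maximal among the antichains contained in $R$. It is a maximal antichain of $Q$: any $p\in Q$ has an extension in $R$, which is compatible with some member of $\mathcal A$, so $p$ is too. By ccc, $\mathcal A$ is countable, so $\beta=\sup\{\beta_r:r\in\mathcal A\}<\omega_1$. But $q_{\beta+1}$ is incompatible with all members of $\mathcal A$, contradicting maximality.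

**Step 5: reading off $g$ and $B$.** Apply the axiom to the poset of conditions below $q$ and to the $\omega_1$ sets of Steps 3 and 4, which are dense there. Let $g$ be the union of the first coordinates of the members of the filter and $B$ the union of the second coordinates. Any two members of the filter have a common extension, so $g$ is a function. Its domain is $E$, each $g(e)$ is a finite subset of $w_e$, and $B$ is unbounded in $\omega_1$, hence uncountable. Let $e\in E$ and $\alpha\in B$. A common extension of a member with $e$ in its first domain and a member with $\alpha$ in its second coordinate shows $g(e)\not\subseteq u_\alpha$. Hence $\min(w_e\setminus u_\alpha)\le\max g(e)$ for all $e\in E$, $\alpha\in B$. So $\{\min(w_e\setminus u_\alpha):\alpha\in B\}$ is finite for every $e\in E$, and $(\star)$ fails. $\blacksquare$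

## 6. Branches, noise, and coherent finite-to-one sequences

We turn to Theorem 2. To defeat all countable sets $A$ we want points arranged in levels $\delta<\omega_1$ such that $u(a)\not\subseteq u(x)$ whenever $a$ has a smaller level than $x$. A ready supply of such sets are the branches $\{r_\xi\upharpoonright n:n<\omega\}$ of distinct $r_\xi\in2^\omega$, $\xi<\omega_1$, with index set $2^{<\omega}$ in place of $\omega$: two of them have finite intersection.

The first attempt is a space of points $x_\xi$ with $u(x_\xi)$ exactly the branch of $r_\xi$, so that $U_\sigma=\{x_\xi:\sigma\text{ is an initial segment of }r_\xi\}$. This cannot be functionally countable. The complement of $U_\sigma$ is the union of the sets $U_\tau$ with $|\tau|=|\sigma|$, $\tau\ne\sigma$, so the $U_\sigma$ are clopen, and Proposition 1.3 applies with uncountably many, pairwise incomparable sets $u(x_\xi)$. So points must carry some *noise*, that is, initial segments of other branches. Lindelöfness suggests where to put it: all points of high level should lie in prescribed neighborhoods of points of low level, so a point of level $\delta$ should carry long initial segments of branches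 of levels $\xi<\delta$. Since there may be infinitely many such $\xi$, this noise might fill a whole branch. To keep it under control we use countably many columns $l<\omega$, each with its own copy of $2^{<\omega}$, and put the noise coming from $\xi$ into a column $e(\xi)$ with $e$ finite-to-one. Then each column receives finite noise. Finally, functional countability will come from the fact that only countably many different things can be seen below each $\gamma<\omega_1$. This calls for coherent sequences.

**Conventions.** $\operatorname{Fn}(A,B)$ is the set of finite partial functions from $A$ to $B$. $=^*$ means equality at all but finitely many points. $\exists^\infty i$ means "for infinitely many $i$". $\Lambda$ is the set of nonzero limit ordinals below $\omega_1$. A set $C\subseteq\omega_1$ is club if it is unbounded and contains its limit points below $\omega_1$. A set is stationary if it meets every club; the intersection of a stationary set and a club is stationary.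

**Fact 6.1.** If $h:\omega_1\to\omega_1$, then $\{\delta\in\Lambda:h(\xi)\le\delta\text{ for all }\xi<\delta\}$ is club.

**Proof.** If $\delta$ is a limit of members of this set and $\xi<\delta$, then there is a member $\delta'$ with $\xi<\delta'<\delta$, so $h(\xi)\le\delta'<\delta$. Hence the set is closed. Given $\delta_0$, choose $\delta_{n+1}>\delta_n$ with $\delta_{n+1}\geq h(\xi)$ for all $\xi\le\delta_n$. Then $\sup_n\delta_n$ is in the set. $\blacksquare$

**Setup.** Fix distinct $r_\xi\in2^\omega$ $(\xi<\omega_1)$ and, for $\delta\in\Lambda$, a strictly increasing sequence $\langle\xi^\delta_i:i<\omega\rangle$ cofinal in $\delta$ (a ladder). The free parameter of the construction is a sequence $\vec k=\langle k_\delta:\delta\in\Lambda\rangle$ with $k_\delta\in\omega^\omega$. Put $K^\delta_{-1}=0$ and $K^\delta_i=\max\{i,k_\delta(0),\dots,k_\delta(i)\}$ for $i<\omega$; this is nondecreasing in $i$. Define $e_\delta,f_\delta:\delta\to\omega$ by recursion on $\delta<\omega_1$. Let $e_0=f_0=\emptyset$, and let $e_{\delta+1},f_{\delta+1}$ extend $e_\delta,f_\delta$ by the value $0$ at $\delta$. For $\delta\in\Lambda$, writing $\xi_i=\xi_i^\delta$ and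 $K_i=K_i^\delta$:

* on $[0,\xi_0)$: $e_\delta=e_{\xi_0}$ and $f_\delta=f_{\xi_0}$;
* at $\xi_i$: $e_\delta(\xi_i)=K_{i-1}$ and $f_\delta(\xi_i)=k_\delta(i)$;
* on $(\xi_i,\xi_{i+1})$: $e_\delta(\eta)=\max(e_{\xi_{i+1}}(\eta),K_i)$ and $f_\delta(\eta)=f_{\xi_{i+1}}(\eta)$.

**Example.** Let $\delta=\omega$, $\xi_i=i$ and $k_\omega(i)=i$. Then $K_i=i$, so $e_\omega=(0,0,1,2,3,\dots)$ and $f_\omega=(0,1,2,3,\dots)$.

**Lemma 6.2.** For every choice of $\vec k$:

1. Each $e_\delta$ is finite-to-one.
2. For $\gamma<\delta$, $(e_\delta,f_\delta)\upharpoonright\gamma=^*(e_\gamma,f_\gamma)$.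
3. For $\delta\in\Lambda$, $e_\delta(\eta)\ge K^\delta_i\ge k_\delta(i)$ whenever $\xi_i^\delta<\eta<\delta$.
4. For $\delta\in\Lambda$, $(e_\delta,f_\delta)\upharpoonright\xi^\delta_i$ and $e_\delta(\xi_i^\delta)=K^\delta_{i-1}$ depend only on $k_\delta\upharpoonright i$ and on $\langle(e_\gamma,f_\gamma):\gamma<\delta\rangle$.

**Proof.** *Part 1*, by induction on $\delta$. The successor step is trivial. Let $\delta$ be a limit and $v$ a value. On $[0,\xi_0)$ the function $e_\delta=e_{\xi_0}$ takes the value $v$ finitely often. At $\xi_i$, $K_{i-1}=v$ forces $i-1\le v$. If $\eta\in(\xi_i,\xi_{i+1})$ has value $v$, then $i\le K_i\le v$ and $e_{\xi_{i+1}}(\eta)\le v$. This leaves finitely many $i$ and, as $e_{\xi_{i+1}}$ is finite-to-one, finitely many $\eta$ for each of them.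

*Part 2*, by induction on $\delta$. The successor step is trivial. Let $\delta$ be a limit. We first show $(e_\delta,f_\delta)\upharpoonright\xi_i=^*(e_{\xi_i},f_{\xi_i})$ by induction on $i$. For $i=0$ there is equality. Assume it for $i$. Below $\xi_i$, $(e_\delta,f_\delta)$ is $=^*(e_{\xi_i},f_{\xi_i})$, which is $=^*(e_{\xi_{i+1}},f_{\xi_{i+1}})\upharpoonright\xi_i$ by the induction hypothesis on $\delta$. At $\xi_i$ there may be one more difference. On $(\xi_i,\xi_{i+1})$, $f_\delta$ agrees with $f_{\xi_{i+1}}$, and $e_\delta$ differs from $e_{\xi_{i+1}}$ only where $e_{\xi_{i+1}}<K_i$, a finite set by part 1. This proves the claim for $i+1$. For arbitrary $\gamma<\delta$ take $\xi_i>\gamma$. Then $(e_\delta,f_\delta)\upharpoonright\gamma=^*(e_{\xi_i},f_{\xi_i})\upharpoonright\gamma=^*(e_\gamma,f_\gamma)$.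

*Part 3.* If $\eta=\xi_j$ with $j>i$, the value is $K_{j-1}\ge K_i$. If $\eta\in(\xi_j,\xi_{j+1})$ with $j\ge i$, the value is at least $K_j\ge K_i$.

*Part 4.* The values below $\xi_i$ use $K_{j-1}$ and $k_\delta(j)$ with $j<i$, $K_j$ with $j+1\le i$, and earlier functions. All of these $K$'s, as well as $K_{i-1}$, are computed from $k_\delta(0),\dots,k_\delta(i-1)$. $\blacksquare$

Part 4 is the reason for the index $i-1$ in $e_\delta(\xi_i)=K_{i-1}$: the column used at $\xi_i$ is known *before* the number $k_\delta(i)$ has to be chosen.

**The tree $T$.** Let $T_\delta$ be the set of all $t=(t^0,t^1):\delta\to\omega\times\omega$ with $t=^*(e_\delta,f_\delta)$, and $T=\bigcup_{\delta<\omega_1}T_\delta$. Each $T_\delta$ is countable, since it consists of finite modifications of one function on a countable set. By part 2, $t\upharpoonright\gamma\in T_\gamma$ for $t\in T_\delta$ and $\gamma<\delta$. By part 1, each $t^0$ is finite-to-one.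

**Hypothesis (H) on $\vec k$.** For every $N:T\times\omega\to\omega$, the set of $\delta\in\Lambda$ with
$$\forall t\in T_\delta\ \ \exists^\infty i:\quad N\big(t\upharpoonright\xi_i^\delta,\ e_\delta(\xi_i^\delta)\big)\le k_\delta(i)\tag{3}$$
is stationary.

Think of $N$ as an opponent who prescribes how close one must come to each low-level point. Then (3) says that the ladder at $\delta$ comes close enough infinitely often.

## 7. The subspace $X$ of $K^{\omega_1}$

Let $K=(\omega\times(\omega+1))\cup\{\infty\}$ be the one-point compactification of $\omega\times(\omega+1)$. Points $(l,j)$ with $j<\omega$ are isolated. The point $(l,\omega)$ has basic neighborhoods $\{l\}\times[n,\omega]$. The point $\infty$ has basic neighborhoods $V_n=\{\infty\}\cup\{(l,j):l\ge n,\ j\le\omega\}$, because a compact subset of $\omega\times(\omega+1)$ meets only finitely many columns, and finitely many columns form a compact set.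

For $t\in T_\delta$ and $l<\omega$ define $x_{t,l}\in K^{\omega_1}$ by
$$x_{t,l}(\xi)=t(\xi)\ (\xi<\delta),\qquad x_{t,l}(\delta)=(l,\omega),\qquad x_{t,l}(\xi)=\infty\ (\xi>\delta),$$
and call $\delta$ the *level* of $x_{t,l}$. It is determined by the point, as the only coordinate with value in $\omega\times\{\omega\}$; so $t$ and $l$ are determined too. Let $X=\{x_{t,l}:t\in T,\ l<\omega\}\subseteq K^{\omega_1}$. This is a Tychonoff space. Its cardinality is $\omega_1$, since there are $\omega_1$ levels and each of them is countable and nonempty. Its weight is at most $\omega_1$, since $K$ has a countable base.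

A neighborhood base at $x=x_{t,l}$ of level $\delta$ consists of the sets, for finite $c\subseteq\omega_1$ and $n<\omega$,
$$B(t,l;c,n)=\{y\in X:\ y=x\text{ on }c\cap\delta,\ \ y(\delta)\in\{l\}\times[n,\omega],\ \ y(\eta)\in V_n\text{ for all }\eta\in c\setminus(\delta+1)\}.$$
These sets are open in $X$ and contain $x$. Conversely, a basic open box around $x$ restricts finitely many coordinates $\eta$: for $\eta<\delta$ the point $x(\eta)$ is isolated, at $\eta=\delta$ the restriction contains some $\{l\}\times[n,\omega]$, and for $\eta>\delta$ it contains some $V_n$. With $c$ the set of restricted coordinates and $n$ large enough for all of them, $B(t,l;c,n)$ lies in the box.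

**Example.** With $\delta=\omega$ as in the example of Section 6, let $y=x_{t,m}$ with $t=(e_\omega,f_\omega)$, so $y(0)=(0,0)$ and $y(i)=(i-1,i)$ for $1\le i<\omega$. For $i\ge1$ put $s=t\upharpoonright i\in T_i$. Then $y\in B(s,i-1;c,n)$ for every finite $c\subseteq\omega$ and $n\le i$: below $i$ the two points agree, $y(i)=(i-1,i)\in\{i-1\}\times[n,\omega]$, and for $i<\eta<\omega$ the first entry of $y(\eta)$ is $\eta-1\ge i\ge n$.

**Claim A.** $X$ is not exponentially separable (for any $\vec k$).

**Proof.** For $l<\omega$ and $\sigma\in2^{<\omega}$ let $U_{l,\sigma}$ be the set of all $x\in X$ for which there is $\xi<\omega_1$ such that $\sigma$ is an initial segment of $r_\xi$ and $x(\xi)\in\{l\}\times[|\sigma|,\omega]$. This is an open set, since $\{l\}\times[|\sigma|,\omega]$ is open in $K$. Put $F_{l,\sigma}=X\setminus U_{l,\sigma}$. Let $x=x_{t,m}$ have level $\delta$. A coordinate $\xi<\delta$ puts $x$ into $U_{l,\sigma}$ iff $\sigma=r_\xi\upharpoonright n$ with $t^0(\xi)=l$ and $n\le t^1(\xi)$. The coordinate $\delta$ does so iff $l=m$ and $\sigma$ is an initial segment of $r_\delta$. Coordinates above $\delta$, where $x$ is $\infty$, never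 do. Hence
$$\{\sigma:x\in U_{l,\sigma}\}=\bigcup_{\xi<\delta,\ t^0(\xi)=l}\{r_\xi\upharpoonright n:n\le t^1(\xi)\}\ \cup\ S,$$
where $S=\{r_\delta\upharpoonright n:n<\omega\}$ if $l=m$, and $S=\emptyset$ if $l\ne m$. The first union is finite because $t^0$ is finite-to-one.

Let $A\subseteq X$ be countable, let $\delta<\omega_1$ exceed the levels of all points of $A$, and let $x=x_{t,0}$ with $t\in T_\delta$. If $a=x_{s,l}\in A$ has level $\gamma<\delta$, then $a\in U_{l,r_\gamma\upharpoonright n}$ for all $n$. On the other hand $r_\gamma\ne r_\delta$, so only finitely many $r_\gamma\upharpoonright n$ are initial segments of $r_\delta$, and $x\in U_{l,r_\gamma\upharpoonright n}$ for only finitely many $n$. So $u(a)\not\subseteq u(x)$ for all $a\in A$, where $u$ is computed for the countable family $\{F_{l,\sigma}\}$. Thus (1) fails for $A$. $\blacksquare$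

**Claim B.** Under (H), $X$ is Lindelöf.

**Proof.** Let $\mathcal U$ be an open cover. For $(t,l)\in T\times\omega$ choose a finite $c(t,l)\subseteq\omega_1$ and $N(t,l)<\omega$ such that $B(t,l):=B(t,l;c(t,l),N(t,l))$ lies in a member of $\mathcal U$. As each $T_\xi$ is countable, there is $h(\xi)<\omega_1$ with $c(t,l)\subseteq h(\xi)$ for all $t\in T_\xi$, $l<\omega$. By Fact 6.1, the set of $\delta\in\Lambda$ with $c(t,l)\subseteq\delta$ for all $t\in\bigcup_{\xi<\delta}T_\xi$ and $l<\omega$ contains a club. By (H) for this $N$, there is such a $\delta$ for which (3) holds. We show that the countable family $\{B(s,l):s\in\bigcup_{\xi<\delta}T_\xi,\ l<\omega\}$ covers $X$. This suffices, since each $B(s,l)$ lies in a member of $\mathcal U$.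

A point $x_{s,l}$ of level $<\delta$ lies in $B(s,l)$. Let $y\in X$ have level $\ge\delta$, and put $t=y\upharpoonright\delta$; then $t\in T_\delta$. Since $t=^*(e_\delta,f_\delta)$, for all large $i$ the function $t$ agrees with $(e_\delta,f_\delta)$ on $[\xi_i^\delta,\delta)$. So by (3) we can choose such an $i$ for which, writing $\xi=\xi^\delta_i$, $s=t\upharpoonright\xi\in T_\xi$ and $l=e_\delta(\xi)$, we have $N(s,l)\le k_\delta(i)$. Then $y\in B(s,l)$, for these reasons:

* on $c(s,l)\cap\xi$: $y=t=s=x_{s,l}$;
* at $\xi$: $y(\xi)=t(\xi)=(e_\delta(\xi),f_\delta(\xi))=(l,k_\delta(i))\in\{l\}\times[N(s,l),\omega]$;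
* if $\eta\in c(s,l)$ and $\eta>\xi$, then $\eta<\delta$ by the choice of $\delta$, and $y(\eta)=t(\eta)$ with $t^0(\eta)=e_\delta(\eta)\ge k_\delta(i)\ge N(s,l)$ by Lemma 6.2, part 3. So $y(\eta)\in V_{N(s,l)}$. $\blacksquare$

**Claim C.** Under (H), $X$ is functionally countable.

**Proof.** For $\gamma<\omega_1$ the set $X\upharpoonright\gamma=\{x\upharpoonright\gamma:x\in X\}$ is countable: points of level $\ge\gamma$ restrict to elements of $T_\gamma$, and only countably many points have level $<\gamma$. Let $f:X\to\mathbb R$ be continuous. For rational $p<q$, the interval $(p,q)$ is a countable union of closed intervals, so $f^{-1}(p,q)$ is an open $F_\sigma$ set in the Lindelöf space $X$ (Claim B). An $F_\sigma$ set in a Lindelöf space is Lindelöf, so $f^{-1}(p,q)$ is a union of countably many traces on $X$ of basic open boxes, each depending on finitely many coordinates. There are countably many pairs $(p,q)$, so there is $\gamma<\omega_1$ such that all these boxes depend only on coordinates below $\gamma$. If $x\upharpoonright\gamma=y\upharpoonright\gamma$, then $f(x)$ and $f(y)$ lie in the same rational intervals, so $f(x)=f(y)$. Hence $|f(X)|\le|X\upharpoonright\gamma|\le\omega$.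 $\blacksquare$

By Claims A, B and C, whenever (H) holds for some $\vec k$, the space $X$ is as required in Theorem 2. It remains to obtain (H).

## 8. Coding the opponent, and (H) from $\diamondsuit$

The number $k_\delta(i)$ should exceed $N(t\upharpoonright\xi_i^\delta,e_\delta(\xi_i^\delta))$ for the opponent's function $N$. There are two difficulties. The domain $T\times\omega$ of $N$ depends on $\vec k$ itself, while guessing principles want a fixed domain. And $t\upharpoonright\xi_i^\delta$ depends on $k_\delta$. Coding by finite modifications removes the first difficulty, and Lemma 6.2, part 4, removes the second.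

**Step 1: a fixed domain.** Let
$$I=\{(\xi,\psi,l):\xi<\omega_1,\ \psi\in\operatorname{Fn}(\xi,\omega\times\omega),\ l<\omega\},\qquad I_\delta=\{(\xi,\psi,l)\in I:\xi<\delta\}.$$
Each $I_\delta$ with $\delta<\omega_1$ is countable. For a function $h$ on $\xi$ and a finite partial function $\psi$ on $\xi$, let $h[\psi]$ be $h$ with its values on $\operatorname{dom}\psi$ replaced by those of $\psi$. So $T_\xi=\{(e_\xi,f_\xi)[\psi]:\psi\in\operatorname{Fn}(\xi,\omega\times\omega)\}$. For $N:T\times\omega\to\omega$ define $N':I\to\omega$ by
$$N'(\xi,\psi,l)=N\big((e_\xi,f_\xi)[\psi],\,l\big).$$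

**Step 2: the number to be beaten at stage $i$.** Fix $\delta\in\Lambda$ and suppose $(e_\gamma,f_\gamma)$, $\gamma<\delta$, are given. For $z\in\omega^i$ let $(e^z,f^z):\xi_i^\delta\to\omega\times\omega$ and $l^z<\omega$ be what $(e_\delta,f_\delta)\upharpoonright\xi_i^\delta$ and $e_\delta(\xi_i^\delta)$ become when $k_\delta\upharpoonright i=z$. This is well defined by Lemma 6.2, part 4. For $M:I_\delta\to\omega$ and $\varphi\in\operatorname{Fn}(\delta,\omega\times\omega)$ let
$$G^M_\varphi(z)=M(\xi_i^\delta,\psi,l^z),$$
where $\psi$ is the restriction of $h=(e^z,f^z)[\varphi\upharpoonright\xi_i^\delta]$ to the set of points at which $h$ differs from $(e_{\xi_i^\delta},f_{\xi_i^\delta})$. (Here $\varphi\upharpoonright\xi^\delta_i$ is $\varphi$ restricted to $\operatorname{dom}\varphi\cap\xi_i^\delta$.) That set is finite: $\varphi$ is finite, and $(e^z,f^z)=^*(e_{\xi_i^\delta},f_{\xi_i^\delta})$ by part 2 of Lemma 6.2, which holds whatever $k_\delta\in\omega^\omega$ extending $z$ is used. So $\psi\in\operatorname{Fn}(\xi_i^\delta,\omega\times\omega)$ and $h=(e_{\xi_i^\delta},f_{\xi_i^\delta})[\psi]$.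

**Step 3: translation of (3).** Let $M=N'\upharpoonright I_\delta$, $t=(e_\delta,f_\delta)[\varphi]$ and $z=k_\delta\upharpoonright i$. Then $h=t\upharpoonright\xi_i^\delta$ and $l^z=e_\delta(\xi_i^\delta)$, so
$$G^M_\varphi(k_\delta\upharpoonright i)=N'(\xi_i^\delta,\psi,l^z)=N\big(t\upharpoonright\xi_i^\delta,\ e_\delta(\xi_i^\delta)\big).\tag{4}$$
Since every $t\in T_\delta$ is $(e_\delta,f_\delta)[\varphi]$ for some $\varphi$, we get
$$\text{(3) holds at }\delta\iff\forall\varphi\in\operatorname{Fn}(\delta,\omega\times\omega)\ \ \exists^\infty i\quad k_\delta(i)\ge G_\varphi^{N'\upharpoonright I_\delta}(k_\delta\upharpoonright i).\tag{5}$$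
So if $N'\upharpoonright I_\delta$ were known in advance, $k_\delta$ could be defined by recursion on $i$. Guessing $N'\upharpoonright I_\delta$ is exactly what $\diamondsuit$ does.

**Step 4: $\diamondsuit$ guesses functions on $I$.** Recall that $\diamondsuit$ provides sets $A_\delta\subseteq\delta$ $(\delta<\omega_1)$ such that for every $A\subseteq\omega_1$ the set $\{\delta:A\cap\delta=A_\delta\}$ is stationary. Let $b:I\times\omega\to\omega_1$ be a bijection and $C=\{\delta\in\Lambda:b[I_\delta\times\omega]=\delta\}$. This set is club. It is closed, because $I_\delta=\bigcup_{\gamma<\delta}I_\gamma$ for limit $\delta$, so that if $\delta$ is a limit of points $\gamma\in C$, then $b[I_\delta\times\omega]$ is the union of these $\gamma$, which is $\delta$. It is unbounded: given $\delta_0$, choose $\delta_n<\delta_{n+1}<\omega_1$ with $b[I_{\delta_n}\times\omega]\subseteq\delta_{n+1}$ and $\delta_n\subseteq b[I_{\delta_{n+1}}\times\omega]$, which is possible since $I_{\delta_n}\times\omega$ and $\delta_n$ are countable, $b$ is onto and $I=\bigcup_{\delta<\omega_1}I_\delta$; then $\sup_n\delta_n\in C$.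

For $\delta\in\Lambda$ let $M_\delta$ be the function with graph $b^{-1}[A_\delta]$ if this is the graph of a function $I_\delta\to\omega$, and let $M_\delta$ be constantly $0$ on $I_\delta$ otherwise. Let $M:I\to\omega$, regarded as a subset of $I\times\omega$. For stationarily many $\delta\in C$ we have $b[M]\cap\delta=A_\delta$, and then $b^{-1}[A_\delta]=M\cap b^{-1}[\delta]=M\cap(I_\delta\times\omega)$, which is the graph of $M\upharpoonright I_\delta$. Thus $\{\delta\in\Lambda:M\upharpoonright I_\delta=M_\delta\}$ is stationary for every $M:I\to\omega$. Note that the $M_\delta$ were defined without reference to $\vec k$.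

**Step 5: choosing $k_\delta$.** Proceed by recursion on $\delta$, simultaneously with the definition of $(e_\delta,f_\delta)$. At $\delta\in\Lambda$ enumerate $\operatorname{Fn}(\delta,\omega\times\omega)=\{\varphi_j:j<\omega\}$ and let
$$k_\delta(i)=\max_{j\le i}G^{M_\delta}_{\varphi_j}(k_\delta\upharpoonright i)\qquad(i<\omega).$$
Now let $N:T\times\omega\to\omega$. For stationarily many $\delta\in\Lambda$ we have $N'\upharpoonright I_\delta=M_\delta$. For such $\delta$ and each $j$, the inequality in (5) for $\varphi_j$ holds for all $i\ge j$. So (3) holds at $\delta$, and (H) holds. This proves Theorem 2 under $\diamondsuit$. $\blacksquare$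

## 9. (H) after adding $\omega_1$ Cohen reals

Instead of guessing $N'\upharpoonright I_\delta$ we now let $k_\delta$ be generic over a model that already contains $N'\upharpoonright I_\delta$. We use the poset $\operatorname{Fn}(\omega_1,\omega)$ to add $\omega_1$ Cohen reals. It is ccc, so $\omega_1$ is preserved. Let $G$ be generic over $V$, let $c=\bigcup G:\omega_1\to\omega$, and put $G_\delta=G\cap\operatorname{Fn}(\delta,\omega)$. Choose the ladders $\langle\xi_i^\delta\rangle$ and the $r_\xi$ in $V$, and put
$$k_\delta(i)=c(\delta+i)\qquad(\delta\in\Lambda,\ i<\omega).$$

**Step 1: the past is in $V[G_\delta]$.** For $\delta\in\Lambda$, the sequence $\langle(e_\xi,f_\xi):\xi<\delta\rangle$ is computed from the ladders and from $k_\gamma$, $\gamma\in\Lambda\cap\delta$. Such $k_\gamma$ is read off from $c\upharpoonright[\gamma,\gamma+\omega)$, and $\gamma+\omega\le\delta$ because $\delta$ is a limit ordinal above $\gamma$. So this sequence belongs to $V[G_\delta]$.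

**Step 2: for club many $\delta$, so is $N'\upharpoonright I_\delta$.** Let $N:T\times\omega\to\omega$ be in $V[G]$, and let $\dot N'$ be a name for $N':I\to\omega$. Note that $I\in V$, and we may assume that $\dot N'$ is forced to be a function from $I$ to $\omega$. In $V$, for each $p\in I$ choose a maximal antichain of conditions deciding $\dot N'(p)$. By ccc it is countable, and conditions are finite, so there is $\rho(p)<\omega_1$ such that all its members are in $\operatorname{Fn}(\rho(p),\omega)$. For $\xi<\omega_1$ let $h(\xi)$ be the supremum of $\rho(p)$ over the countably many $p\in I$ with first coordinate $\xi$. By Fact 6.1, the set of $\delta\in\Lambda$ with $\rho(p)\le\delta$ for all $p\in I_\delta$ is club in $V$. It is still club in $V[G]$: the statement that it is unbounded, and that it contains each $\gamma<\omega_1$ in which it is unbounded, means the same in $V[G]$, as $\omega_1$ is preserved.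

Let $\delta$ be in this club. For $p\in I_\delta$, the filter $G$ contains exactly one member of the $p$-th antichain. This member lies in $\operatorname{Fn}(\delta,\omega)$, hence in $G_\delta$, and $N'(p)$ is the value it decides. The antichains and the decided values are given by a function in $V$. So $N'\upharpoonright I_\delta\in V[G_\delta]$.

**Step 3: genericity beats the opponent.** Let $\delta$ be in this club. By Steps 1 and 2, every $G_\varphi^{N'\upharpoonright I_\delta}$ with $\varphi\in\operatorname{Fn}(\delta,\omega\times\omega)$ belongs to $V[G_\delta]$, since it is computed from $N'\upharpoonright I_\delta$, the ladder at $\delta$, $\varphi$, and $(e_\gamma,f_\gamma)$ for $\gamma<\delta$. By the product lemma, $c\upharpoonright[\delta,\delta+\omega)$ is $\operatorname{Fn}([\delta,\delta+\omega),\omega)$-generic over $V[G_\delta]$. Fix $\varphi$ and $m<\omega$. In $V[G_\delta]$, consider the set of all conditions $p\in\operatorname{Fn}([\delta,\delta+\omega),\omega)$ for which there is $i\ge m$ such that $\operatorname{dom}p\supseteq[\delta,\delta+i]$ and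
$$p(\delta+i)\ge G_\varphi^{N'\upharpoonright I_\delta}(z),\qquad\text{where }z=\langle p(\delta+j):j<i\rangle.$$
This set is dense. Any condition can be extended to one with domain $[\delta,\delta+i)$ for some $i\ge m$. This fixes $z\in\omega^i$, and hence the number $G_\varphi^{N'\upharpoonright I_\delta}(z)$. As $\delta+i$ is not yet in the domain, we can add a value at $\delta+i$ that is at least this number. By genericity there is $i\ge m$ with $k_\delta(i)\ge G_\varphi^{N'\upharpoonright I_\delta}(k_\delta\upharpoonright i)$.

As $m$ and $\varphi$ were arbitrary, the right side of (5) holds at $\delta$. So (3) holds at every $\delta$ in a club, in particular on a stationary set. Hence (H) holds in $V[G]$, and by Claims A, B and C the space $X$ built from this $\vec k$ is functionally countable and Lindelöf, has cardinality $\omega_1$ and weight at most $\omega_1$, and is not exponentially separable. This completes the proof of Theorem 2. $\blacksquare$
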